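# Every prime dividing $N$ divides both measure multipliers of an automorphism of $S_N$ conjugate to an SFT

Throughout, $\mathbb N=\{0,1,2,\dots\}$, sequence spaces carry the product topology of discrete finite alphabets, and $x_{[a,b]}$ is the word $x_a x_{a+1}\cdots x_b$.

## 1. Automorphisms of the one-sided full shift and their presentations

**Definition (one-sided full shift).** Let $\mathscr A$ be a finite alphabet with $N>1$ symbols. The one-sided full shift $S=S_N$ is the map of $\mathscr A^{\mathbb N}$ given by $(Sx)_i=x_{i+1}$. It is $N$-to-$1$, and it is a local homeomorphism: on each clopen set $\{x:x_0=a\}$ it is a homeomorphism onto $\mathscr A^{\mathbb N}$.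

**Definition (automorphism of $S$).** An automorphism of $S$, or invertible one-sided cellular automaton, is a bijection $F:\mathscr A^{\mathbb N}\to\mathscr A^{\mathbb N}$ given by a local rule $(Fx)_n=f(x_n\cdots x_{n+r-1})$. Such an $F$ is a homeomorphism commuting with $S$. By the Curtis–Hedlund–Lyndon theorem, conversely, every homeomorphism of $\mathscr A^{\mathbb N}$ commuting with $S$ is given by a local rule.

**Example 1.** Let $\mathscr A=\mathbb F_2^2$, so $N=4$, and write a point as a sequence of pairs $(\alpha_t,\beta_t)$. Put
$$F(\alpha,\beta)_t=(\beta_t,\ \alpha_t+\beta_{t+1}).$$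
This is a local rule. It is a bijection: if $(\gamma,\delta)$ is the image, then $\beta_t=\gamma_t$ and $\alpha_t=\delta_t-\gamma_{t+1}$.

**Definition (two-sided SFT).** For an $n\times n$ $0$-$1$ matrix $A$, let
$$X_A=\{x\in\{1,\dots,n\}^{\mathbb Z}:A(x_i,x_{i+1})=1\ \text{for all } i\},\qquad (\sigma_Ax)_i=x_{i+1}.$$
We call $\sigma_A$ a (two-sided) shift of finite type. The matrix $A$ is primitive if some power of $A$ has only positive entries. By Perron–Frobenius a primitive $A$ has a simple positive eigenvalue $\lambda$ (the Perron eigenvalue), equal to its spectral radius, with positive left and right eigenvectors $u$, $v$, so $uA=\lambda u$ and $Av=\lambda v$.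

**Example 2.** If $A$ is the $J\times J$ all-ones matrix, $X_A$ is the full shift on $J$ symbols, $\lambda=J$, $u=v=(1,\dots,1)$. A less symmetric example is
$$A=\begin{pmatrix}1&1&1\\1&0&0\\0&1&1\end{pmatrix}.$$
Every symbol can reach every other one ($3\to2\to1\to1,2,3$) and $1\to1$ is a loop, so $A$ is primitive. Since $A(2,1,1)^{\mathsf T}=(4,2,2)^{\mathsf T}$, we have $\lambda=2$ and $v=(2,1,1)$. Also $(1,1,1)A=(2,2,2)$, so $u=(1,1,1)$.

**Definition (presentation).** Suppose the automorphism $F$ is topologically conjugate, via a homeomorphism $h:\mathscr A^{\mathbb N}\to X_A$, to $\sigma_A$, that is, $hFh^{-1}=\sigma_A$. Put $\varphi=hSh^{-1}$. Then $\varphi$ is an $N$-to-$1$ local homeomorphism of $X_A$ commuting with $\sigma_A$, and we say that $(\sigma_A,\varphi)$ presents $(F,S)$.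

So $F$ has become a shift, and $S$ has become a two-sided cellular automaton.

**Example 1, continued.** On $\mathbb F_2^{\mathbb Z}$, with shift $\sigma$, let $(\varphi x)_i=x_{i-1}+x_{i+1}$. Draw the space-time array $X(i,t)=(\varphi^tx)_i$, $t\ge0$. It satisfies $X(i,t+1)=X(i-1,t)+X(i+1,t)$, so
$$X(i+1,t)=X(i,t+1)-X(i-1,t),\qquad X(i-1,t)=X(i,t+1)-X(i+1,t).$$
Hence two adjacent columns determine the next column on either side. Columns $0$ and $1$ can be prescribed freely for all $t\ge 0$, and they determine the array. (Section 11 proves this with care, in greater generality.) So $g(x)_t=(X(0,t),X(1,t))$ is a homeomorphism $\mathbb F_2^{\mathbb Z}\to(\mathbb F_2^2)^{\mathbb N}$ that carries $\varphi$ to $S_4$. It carries $\sigma$ to the map sending the columns $(\alpha,\beta)$ in positions $0,1$ to the columns in positions $1,2$. Since $X(2,t)=\beta_{t+1}-\alpha_t=\alpha_t+\beta_{t+1}$ in $\mathbb F_2$, this is exactly the $F$ of Example 1. With $h=g^{-1}$, the pair $(\sigma,\varphi)$ presents $(F,S_4)$.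

**Standing assumptions.** The setting supplies the following: one may take $A$ primitive, with $\sigma_A$ shift equivalent to the full shift on $J$ symbols, where $J$ and $N$ are divisible by the same primes. Shift equivalence enters only through the consequence that the Perron eigenvalue of $A$ is the integer $J$. So from now on $F$ is an automorphism of $S=S_N$, the pair $(\sigma_A,\varphi)$ presents $(F,S)$, and $A$ is a primitive $0$-$1$ matrix with integer Perron eigenvalue $J$. The primes dividing $J$ are those dividing $N$; as $N>1$, $J\ge2$.

Primitivity is no restriction on the presentation, once $A$ has positive left and right eigenvectors $u,v$ as the measures below require. In that case $A$ has no zero row or column, so every symbol occurs in $X_A$. Since $\sigma_A$ is conjugate to $F$, it is conjugate to a mixing SFT of entropy $\log J$. Mixing, applied to the finitely many pairs of nonempty open sets $\{x_0=i\},\{x_0=j\}$, gives paths of every large length from $i$ to $j$. So $A$ is primitive, and its Perron eigenvalue is $J$ because the entropy of $\sigma_A$ is the logarithm of that eigenvalue.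

## 2. Unstable and stable leaves, and how cylinders are weighed

**Definition (leaves).** For $x\in X_A$,
$$W^u(x)=\{y\in X_A:\exists M,\ y_i=x_i\ \forall i\le M\},\qquad W^s(x)=\{y\in X_A:\exists M,\ y_i=x_i\ \forall i\ge M\}.$$
Points of an unstable leaf share a left tail; points of a stable leaf share a right tail. For the full $2$-shift and $x=0^\infty$, $W^u(x)$ consists of all sequences with only zeros far to the left.

For the unstable leaf we use the sets
$$C(y,q)=\{y'\in X_A:y'_i=y_i\ \forall i\le q\},\qquad y\in W^u(x),\ q\in\mathbb Z .$$
These are exactly the nonempty cylinder sets $\{y:y_i=x_i\ (i<m),\ y_m\cdots y_n=b_m\cdots b_n\}$ of $W^u(x)$ (with $q=n$). They generate the leaf topology. Three facts are used all the time. For fixed $q$ the sets $C(y,q)$ partition the leaf. For $q'>q$, each $C(y,q)$ is a finite union of sets $C(y',q')$. Each $C(y,q)$ is compact, because on it the leaf topology is the ordinary topology of $X_A$ and $C(y,q)$ is closed in $X_A$. Consequently a compact open subset of a leaf is a finite disjoint union of sets $C(y,q)$ with one common $q$.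

**Definition (leaf measures).** With $u,v$ the Perron eigenvectors and $\lambda=J$, the unstable measure $\mu^u_x$ on $W^u(x)$ is given by
$$\mu^u_x\{y: y_i=x_i\ (i<m),\ y_m\cdots y_n=b_m\cdots b_n\}=J^{-n}v_{b_n},\qquad\text{i.e.}\quad \mu^u_x(C(y,q))=J^{-q}v_{y_q}. \tag{1}$$
The stable measure $\mu^s_x$ on $W^s(x)$ is given by
$$\mu^s_x\{y: y_i=x_i\ (i>n),\ y_m\cdots y_n=b_m\cdots b_n\}=J^{m}u_{b_m}. \tag{2}$$
Formula (1) is consistent under splitting a cylinder by its next symbol: $\sum_b A(a,b)J^{-q-1}v_b=J^{-q}v_a$ is the equation $Av=Jv$. Formula (2) uses $uA=Ju$ in the same way.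

**Example 2, continued.** For the $3\times3$ matrix, with $v=(2,1,1)$, a set $C(y,0)$ with $y_0=1$ has mass $2$. It splits into three sets $C(y',1)$ with $y'_1=1,2,3$, of masses $1,\tfrac12,\tfrac12$.

The right side of (1) will be read arithmetically: if $v$ has integer entries, then the mass of $C(y,q)$ lies in $J^{-q}\mathbb Z_{>0}$. For very negative $q$ this is an integer divisible by a high power of $J$.

## 3. The multipliers $r_S$ and $\ell_S$

**Definition (multipliers).** The setting supplies constants $r_\varphi,\ell_\varphi>0$ such that, whenever $E$ is a compact open subset of $W^u(x)$ (resp. $W^s(x)$) on which $\varphi$ is injective with open image in $W^u(\varphi x)$ (resp. $W^s(\varphi x)$),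
$$\mu^u_{\varphi x}(\varphi E)=r_\varphi\,\mu^u_x(E)\qquad\bigl(\text{resp. }\ \mu^s_{\varphi x}(\varphi E)=\ell_\varphi\,\mu^s_x(E)\bigr).$$
We write $r_S=r_\varphi$ and $\ell_S=\ell_\varphi$. These numbers belong to $F$ and to the chosen presentation; they are not invariants of $S$ alone.

**Example 1, continued.** Here $J=2$, $u=v=(1,1)$. I claim $\varphi$ maps $C(x,q)$ bijectively onto $C(\varphi x,q-1)$. If $y$ agrees with $x$ up to $q$, then $\varphi y$ agrees with $\varphi x$ up to $q-1$. Conversely, given $z'\in C(\varphi x,q-1)$, a point $y\in C(x,q)$ with $\varphi y=z'$ must satisfy $y_{i+1}=z'_i-y_{i-1}$. For $i\le q-1$ this holds automatically, and for $i=q,q+1,\dots$ it determines $y_{q+1},y_{q+2},\dots$ one after another. So masses go from $2^{-q}$ to $2^{-q+1}$, and $r_S=2$. By the left-right symmetry of $\varphi$, $\ell_S=2$. Note $\ell_Sr_S=4=N$.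

The following facts (Boyle–Maass) are available.

* (a) $\ell_Sr_S=N$.
* (b) $\ell_S>1$ and $r_S>1$.
* (c) $\ell_S$ and $r_S$ are positive elements of $\mathbb Z[1/J]$.
* (d) If $N$ is a power of a prime $p$, then $\ell_S,r_S$ are positive powers of $p$, so $p^2\mid N$.

Only (a) and (c) will be used in our proofs.

**Definition (valuation).** For a prime $p$ and a nonzero rational $\theta$, $v_p(\theta)$ is the exponent of $p$ in $\theta$. For instance $v_2(9/2)=-1$, $v_3(9/2)=2$. It satisfies $v_p(\theta\theta')=v_p(\theta)+v_p(\theta')$, and $v_p(\theta)\ge0$ if $\theta$ is a nonzero integer.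

For a prime $p'\nmid N$, equivalently $p'\nmid J$, (c) gives $v_{p'}(\ell_S),v_{p'}(r_S)\ge0$, while (a) says their sum is $0$. So $\ell_S$ and $r_S$ are products of integer powers, possibly negative as far as this argument goes, of the primes dividing $N$. We say that $p$ divides $\ell_S$ if $v_p(\ell_S)\ge1$, and similarly for $r_S$.

## 4. Positive expansiveness

**Definition.** A continuous map $\psi$ of a compact, metrizable, totally disconnected space $X$ is positively expansive if there is a continuous map $P$ from $X$ to a finite set such that $P(\psi^tx)=P(\psi^tx')$ for all $t\ge0$ implies $x=x'$.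

This is the usual metric notion. If $P$ is as above, choose $\delta$ so that points at distance at most $\delta$ have the same $P$-value; then two orbits that stay $\delta$-close forever coincide. Conversely, given an expansive constant $\delta$, let $P$ name the pieces of a finite clopen partition into pieces of diameter at most $\delta$. Invariance under conjugacy is clear: replace $P$ by $P\circ h^{-1}$.

On $X_A$, a continuous $P$ to a finite set depends only on some window $x_{[-w,w]}$. So positive expansiveness of $\psi$ on $X_A$ means: there is $w\ge0$ such that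
$$(\psi^tx)_{[-w,w]}=(\psi^tx')_{[-w,w]}\ \text{ for all }t\ge0\quad\Longrightarrow\quad x=x'. \tag{3}$$

**Examples.** The shift $S$ is positively expansive, with $P(x)=x_0$. So $\varphi=hSh^{-1}$ is positively expansive as well, for every presentation. Concretely, with $P(x)=(h^{-1}x)_0$, the relation $h^{-1}\varphi^t=S^th^{-1}$ gives $P(\varphi^tx)=(h^{-1}x)_t$, and these symbols for $t\ge0$ spell out $h^{-1}x$.

In Example 1, $\varphi\sigma$ is the map $x_i\mapsto x_i+x_{i+2}$. It is not positively expansive: two points that agree on all coordinates $\ge-w$ and differ further left have images under all powers that agree on coordinates $\ge-w$.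

## 5. Conjecture 7.3 and the statements to be proved

In Example 1 the prime $2$ divides both multipliers. By (d), the same happens whenever $N$ is a prime power. Does every prime divisor of $N$ divide both multipliers when $N$ is arbitrary? This is Conjecture 7.3 of "Expansive invertible onesided cellular automata" (doi:10.2969/jmsj/05240725): if $S_N=S$ has an automorphism $F$ conjugate to an SFT and $p$ is a prime dividing $N$, then $p$ divides both $\ell_S$ and $r_S$, and in particular $p^2$ divides $N$. The claim is meant for every such $F$, every presentation, and every prime $p\mid N$. It is true.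

**Theorem 1 (Conjecture 7.3).** For every prime $p\mid N$: $v_p(\ell_S)\ge1$ and $v_p(r_S)\ge1$. Hence $p^2\mid N$. Moreover $\ell_S$ and $r_S$ are integers divisible by every prime dividing $N$.

**Theorem 2 (positively expansive directions).** If $n\ge1$, $m\in\mathbb Z$ and $S^nF^m$ is positively expansive, then for every prime $p\mid N$: $v_p(r_S^nJ^m)\ge1$ and $v_p(\ell_S^nJ^{-m})\ge1$. That is,
$$-\min_{p\mid N}\frac{v_p(r_S)}{v_p(J)}<\frac mn<\min_{p\mid N}\frac{v_p(\ell_S)}{v_p(J)} . \tag{4}$$

**Theorem 3 (converse; not needed for Theorem 1).** A triple $(J,\ell,r)$ arises as $(J,\ell_S,r_S)$ from some $N$, $F$ and presentation if and only if $J,\ell,r\ge2$ are integers with the same set of prime divisors; then $N=\ell r$. Consequently $S_N$ has an automorphism conjugate to an SFT if and only if $p^2\mid N$ for every prime $p\mid N$. Every such triple is realized by an example in which $S^nF^m$ ($n\ge1$) is positively expansive exactly when the inequalities (4) hold.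

## 6. What $\ell_Sr_S=N$ and a single application of $\varphi$ give

**Prime powers.** If $N=p^k$, Section 3 shows that $\ell_S$ and $r_S$ are integer powers of $p$. By (b) both exceed $1$, so both exponents are positive. This recovers (d) from (a), (b), (c). In particular no automorphism of $S_N$ is conjugate to an SFT when $N$ is prime.

**Two primes.** For $N=6$ the same reasoning stops. The pairs
$$(\ell,r)=(2,3)\qquad\text{and}\qquad(\ell,r)=\left(\tfrac43,\tfrac92\right)$$
both satisfy (a), (b), (c) as numerical conditions: the products are $6$, all entries exceed $1$, and all lie in $\mathbb Z[1/6]$. The inequality $r_S>1$ is about size, and size does not control the exponents of two primes separately. We need a form of "$r_S$ is large" that can be seen by each prime.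

**Comparing masses once.** Formula (1) links mass to divisibility. Scale $v$ to have integer entries. Suppose we know that $\varphi(C(y,0))$ is a finite disjoint union of sets $C(z,q)$. Then
$$r_S\,v_{y_0}=J^{-q}\cdot(\text{positive integer}),\qquad\text{so}\qquad v_p(r_S)\ge -q\,v_p(J)-v_p(v_{y_0}). \tag{5}$$
In Example 1 we have $q=-1$ and $v_{y_0}=1$, and (5) gives $v_2(r_S)\ge1$. In general there are two obstacles. The first is the term $v_p(v_{y_0})$, which may swallow the gain: in Example 2, $v_1=2$. It would be harmless after applying $\varphi$ many times, since $k$ steps multiply the mass by $r_S^k$. The second is the real one. What one knows about a single step (Lemma 1 below) is only that $\varphi(C(y,0))$ is a union of sets $C(z,c)$ for some $c\ge0$. After $k$ steps this gives $q=kc$ and the bound $v_p(r_S)\ge-c\,v_p(J)$, which is of no use.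

The following map shows that one step need not improve matters. On $(\mathbb F_2^{\mathbb Z})^2$, viewed as the full shift on $4$ symbols, let $\psi(x,y)=(y,\varphi x)$ with $\varphi$ from Example 1. It is a local homeomorphism (apply $\varphi$ to one component, then swap), it commutes with the shift, and $\psi^2=\varphi\times\varphi$ is positively expansive, so $\psi$ is. Take two points with the same $x$ whose $y$-components first differ at coordinate $0$. Their images under $\psi$ again first differ at $0$. Only after two steps has the difference moved left, to $-1$.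

**What gets past this.** Positive expansiveness says that any difference between two points is eventually seen in a fixed window. By compactness and shift-commutation, this forces the leftmost difference of two points of an unstable leaf to move left by at least $1$ within every $T$ steps, for a uniform $T$. Over $k$ steps it moves left by about $k/T$. So $\varphi^k(C(y,0))$ is a union of sets $C(z,q)$ with $q\approx-k/T$. Every one of these has mass divisible by about $J^{k/T}$, and $k\to\infty$ gives $v_p(r_S)\ge v_p(J)/T>0$. The rest is the proof of this statement.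

**Proposition.** Let $A$ be a primitive $0$-$1$ matrix whose Perron eigenvalue is an integer $J\ge2$. Let $\psi:X_A\to X_A$ be a positively expansive local homeomorphism commuting with $\sigma=\sigma_A$. Suppose $\rho>0$ satisfies $\mu^u_{\psi x}(\psi E)=\rho\,\mu^u_x(E)$ for every $x$ and every compact open $E\subset W^u(x)$ on which $\psi$ is injective with open image in $W^u(\psi x)$. Then $\rho\in\mathbb Q$, and there is an integer $T\ge1$ with $v_p(\rho)\ge v_p(J)/T$ for every prime $p$.

**Normalization.** $J$ is an integer and a simple eigenvalue of the integer matrix $A$. So the equation $Av=Jv$ has a one-dimensional solution space spanned by a rational vector, and $v$ can be scaled to have positive integer entries. This multiplies all $\mu^u_x$ by one common constant and does not change $\rho$. We assume it done.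

**Notation.** For $y'\in W^u(y)$ let $D(y,y')=\min\{i:y_i\ne y'_i\}$ if $y\ne y'$, and $D(y,y)=+\infty$. Then
$$y'\in C(y,q)\iff D(y,y')\ge q+1,\qquad D(\sigma y,\sigma y')=D(y,y')-1 .$$

## 7. Local homeomorphisms act bijectively on unstable leaves

The purpose of this section is to show that a local homeomorphism commuting with $\sigma$ carries each unstable leaf bijectively onto an unstable leaf, moves the leftmost difference by a bounded amount, and respects compact open sets. Positive expansiveness is not used yet. We first turn "local" into "uniform".

**Step 1: uniform local injectivity and uniform openness.** Let $\psi$ be a local homeomorphism of $X_A$.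

* (U1) There is $Q$ such that if $\psi y=\psi y'$ and $y,y'$ agree on $[-Q,Q]$, then $y=y'$.
* (U2) For each $Q'$ there is $L$ such that if $z'\in X_A$ agrees with $\psi(y)$ on $[-L,L]$, then $z'=\psi(y')$ for some $y'$ agreeing with $y$ on $[-Q',Q']$.

*Proof of (U1).* Each $x$ lies in a cylinder $\{y:y_{[-Q_x,Q_x]}=x_{[-Q_x,Q_x]}\}$ on which $\psi$ is injective. Finitely many of these cover $X_A$; let $Q$ be the largest $Q_x$ among them. If $y,y'$ agree on $[-Q,Q]$, the member of the cover containing $y$ also contains $y'$, and injectivity on it gives $y=y'$.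

*Proof of (U2).* A local homeomorphism is open. There are finitely many central cylinders $Z$ of radius $Q'$ (sets given by a word on $[-Q',Q']$), and each image $\psi(Z)$ is open and compact, hence clopen. A clopen subset of $X_A$ is a union of central cylinders of some radius; take one radius $L$ that works for all the $\psi(Z)$. If $y\in Z$ and $z'$ agrees with $\psi(y)\in\psi(Z)$ on $[-L,L]$, then $z'\in\psi(Z)$.

**Lemma 1.** Let $\psi$ be a local homeomorphism of $X_A$ commuting with $\sigma$.

1. There is $R\ge0$ with $D(\psi y,\psi y')\ge D(y,y')-R$ for all $y$ and $y'\in W^u(y)$.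
2. There is an integer $c\ge0$ with $D(\psi y,\psi y')\le D(y,y')+c$ for $y\ne y'$ in the same unstable leaf. In particular $\psi$ is injective on $W^u(y)$.
3. $\psi(W^u(y))=W^u(\psi y)$.
4. $\psi$ maps compact open subsets of $W^u(y)$ to compact open subsets of $W^u(\psi y)$.

**Step 2: part 1, differences move left at bounded speed.** By continuity and compactness $(\psi y)_0$ depends only on $y_{[-R,R]}$ for some $R$. Since $\psi$ commutes with $\sigma$, $(\psi y)_i$ depends only on $y_{[i-R,i+R]}$. If $y,y'$ agree on all coordinates $<d$, then $\psi y,\psi y'$ agree on all coordinates $<d-R$.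

**Step 3: part 2, differences do not disappear and move right by a bounded amount.** *Injectivity.* Let $y'\in W^u(y)$ and $\psi y=\psi y'$. Since $y,y'$ share a left tail, for large $j$ the points $\sigma^{-j}y$ and $\sigma^{-j}y'$ agree on $[-Q,Q]$, and they have equal images. By (U1) they are equal, so $y=y'$.

*The bound.* Suppose no $c$ exists. Then for each $k$ there are points in a common leaf whose leftmost difference moves right by more than $k$; after shifting, $D(y^k,y'^k)=0$ and $D(\psi y^k,\psi y'^k)>k$. Let $(y,y')$ be a limit point of these pairs. Then $y_i=y'_i$ for $i<0$ and $y_0\ne y'_0$. Moreover $\psi y^k$ and $\psi y'^k$ agree on all coordinates $\le k$, so in the limit $\psi y=\psi y'$. But $y'\in W^u(y)$ and $y\ne y'$, contradicting the injectivity just shown.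

**Step 4: part 3, every point of the image leaf has a preimage in the leaf.** The inclusion $\psi(W^u(y))\subset W^u(\psi y)$ is part 1. For the converse, put $z=\psi y$ and let $z'\in W^u(z)$ agree with $z$ on all coordinates $\le M$. The plan is to find preimages of $z'$ that are close to $y$ in a window around each coordinate $i$ far to the left, and to show that they are all the same point.

Take $L$ from (U2) for $Q'=Q+1$, and let $i\le M-L$. Then $\sigma^iz'$ agrees with $\sigma^iz=\psi(\sigma^iy)$ on $[-L,L]$. By (U2), after shifting back, there is $y^{(i)}\in\psi^{-1}(z')$ agreeing with $y$ on $[i-Q-1,\,i+Q+1]$. The point $y^{(i-1)}$ agrees with $y$ on $[i-Q-2,\,i+Q]$. Both windows contain $[i-1-Q,\,i-1+Q]$, so $y^{(i)}$ and $y^{(i-1)}$ agree there, and both have image $z'$. By (U1), applied after shifting by $\sigma^{i-1}$, $y^{(i)}=y^{(i-1)}$. Hence all $y^{(i)}$ with $i\le M-L$ are one point $y'$. It agrees with $y$ on the union of all the windows, i.e. on all coordinates $\le M-L+Q+1$. So $y'\in W^u(y)$ and $\psi y'=z'$.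

**Step 5: part 4, images of compact open sets.** A compact open set is a finite union of sets $C(y,q)$, so it suffices to treat one of these. By part 1, $\psi(C(y,q))\subset C(\psi y,q-R)$. Now let $z=\psi(y_1)$ with $y_1\in C(y,q)$, and let $z'\in C(z,q+c)$. By part 3, $z'=\psi(y_1')$ with $y_1'\in W^u(y_1)$. If $y_1'\ne y_1$, part 2 gives
$$D(y_1,y_1')\ge D(z,z')-c\ge (q+c+1)-c=q+1,$$
so $y_1'\in C(y_1,q)=C(y,q)$; if $y_1'=y_1$ this is trivial. Thus $\psi(C(y,q))$ contains $C(z,q+c)$ along with each of its points $z$. It is therefore a union of sets $C(z,q+c)$ contained in $C(\psi y,q-R)$. The latter is a finite union of sets $C(\cdot,q+c)$, so the union is finite, hence compact and open. This proves Lemma 1. $\square$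

**Consequence.** In the Proposition the hypothesis on $\rho$ applies to every compact open $E\subset W^u(x)$, because $\psi$ is injective on leaves and $\psi E$ is compact open. Iterating,
$$\mu^u_{\psi^kx}(\psi^kE)=\rho^k\mu^u_x(E)\qquad(k\ge1). \tag{6}$$

## 8. Differences in an unstable leaf spread left at positive linear speed

**Lemma 2 (spreading).** Let $\psi$ be as in the Proposition. There are an integer $T\ge1$ and a real $K\ge0$ such that for $y\ne y'$ in the same unstable leaf and all $k\ge0$,
$$D(\psi^ky,\psi^ky')\le D(y,y')-\frac kT+K .$$

**Step 1: a finite-time form of positive expansiveness.** Let $w$ be as in (3). There is $T\ge1$ such that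
$$(\psi^tx)_{[-w,w]}=(\psi^tx')_{[-w,w]}\ (0\le t\le T)\ \Longrightarrow\ x_{[-w-1,w+1]}=x'_{[-w-1,w+1]}. \tag{7}$$
Otherwise, for every $T$ there is a pair that satisfies the left side and differs somewhere in $[-w-1,w+1]$. A limit point $(x,x')$ of these pairs has $(\psi^tx)_{[-w,w]}=(\psi^tx')_{[-w,w]}$ for all $t\ge0$ and still differs in $[-w-1,w+1]$. This contradicts (3).

In words: watching a window for $T$ steps tells us the symbols one place beyond it.

**Step 2: within $T$ steps the leftmost difference moves left.** Let $y\ne y'$ lie in one unstable leaf and set $a_t=D(\psi^ty,\psi^ty')$. By Lemma 1, parts 1 and 2, each $a_t$ is a finite integer. I claim that for every $t$ some $s\in\{1,\dots,T\}$ has $a_{t+s}\le a_t-1$.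

Suppose not, and put $b=a_t$. Then $a_{t+s}\ge b$ for $0\le s\le T$, so $\psi^{t+s}y$ and $\psi^{t+s}y'$ agree on all coordinates $<b$. In particular they agree on $[b-1-2w,\,b-1]$, a window of radius $w$ centered at $b-1-w$. Apply (7) to $\sigma^{b-1-w}\psi^ty$ and $\sigma^{b-1-w}\psi^ty'$. These two points agree at coordinate $w+1$, so $\psi^ty$ and $\psi^ty'$ agree at coordinate $(b-1-w)+(w+1)=b=a_t$. This contradicts the definition of $a_t$.

**Step 3: iterate.** The claim gives times $0=t_0<t_1<t_2<\cdots$ with $t_{j+1}-t_j\le T$ and $a_{t_j}\le a_0-j$. Given $k$, choose $j$ with $t_j\le k<t_{j+1}$. Then $k<(j+1)T$, so $j>k/T-1$, and $k-t_j\le T-1$. Between $t_j$ and $k$ the difference may drift right, but by at most $c$ per step (Lemma 1, part 2). Hence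
$$a_k\le a_{t_j}+(T-1)c\le a_0-j+(T-1)c\le a_0-\frac kT+1+(T-1)c .$$
Take $K=1+(T-1)c$. $\square$

For the map $\psi(x,y)=(y,\varphi x)$ of Section 6, one can see the rate directly. Under $\psi^2=\varphi\times\varphi$ the leftmost difference moves left by exactly $1$, and under a single $\psi$ it does not move right, since the leftmost differences $d,e$ of the two components become $e,d-1$. So $D$ drops by at least $\lfloor k/2\rfloor$ in $k$ steps, and the inequality of Lemma 2 holds with $T=2$, $K=\tfrac12$.

## 9. Divisibility of masses: proof of the Proposition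

**Step 1: $\psi^k(C(y,0))$ is a union of cylinders of index about $-k/T$.** Fix $y\in X_A$ and $k\ge1$, take $T,K$ from Lemma 2, and let $q=\lceil K-k/T\rceil$. I claim that $\psi^k(C(y,0))$ contains $C(z,q)$ along with each of its points $z$. Let $z=\psi^k(y_1)$ with $y_1\in C(y,0)$, and let $z'\in C(z,q)$. By Lemma 1, part 3, applied $k$ times, $z'=\psi^k(y_1')$ with $y_1'\in W^u(y_1)$. If $y_1'\ne y_1$, Lemma 2 gives
$$D(y_1,y'_1)\ \ge\ D(z,z')+\frac kT-K\ \ge\ q+1+\frac kT-K\ \ge\ 1,$$
so $y_1'\in C(y_1,0)=C(y,0)$, and $z'\in\psi^k(C(y,0))$. If $y_1'=y_1$ there is nothing to show.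

By Lemma 1, part 4, $\psi^k(C(y,0))$ is compact. So it is a finite disjoint union of sets $C(z^{(1)},q),\dots,C(z^{(s)},q)$ with $s\ge1$.

**Step 2: compare masses.** By (6) the mass of $\psi^k(C(y,0))$ is $\rho^k\cdot J^0v_{y_0}$. By (1) it is also the sum of the masses of the pieces. So
$$\rho^k\,v_{y_0}=J^{-q}\sum_{i=1}^sv_{z^{(i)}_q}\ \in\ J^{-q}\,\mathbb Z_{>0},\qquad -q\ge\frac kT-K-1. \tag{8}$$
The inequality holds because $\lceil\theta\rceil\le\theta+1$. Taking $k=1$ shows $\rho\in\mathbb Q$.

**Step 3: read (8) at a prime.** The sum in (8) is a positive integer, so its valuation is at least $0$. Hence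
$$k\,v_p(\rho)+v_p(v_{y_0})\ \ge\ -q\,v_p(J)\ \ge\ \Big(\frac kT-K-1\Big)v_p(J).$$
Divide by $k$ and let $k\to\infty$. The term $v_p(v_{y_0})$ and the constant $K+1$ disappear, and $v_p(\rho)\ge v_p(J)/T$. The integer $T$ does not depend on $p$. $\square$

## 10. From the Proposition to Theorems 2 and 1

**Proof of Theorem 2.** Let $n\ge1$, $m\in\mathbb Z$, with $S^nF^m$ positively expansive. Put $\psi=\varphi^n\sigma_A^m=h(S^nF^m)h^{-1}$. It is a local homeomorphism commuting with $\sigma_A$, and positively expansive because that property is invariant under conjugacy.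

**Step 1: the unstable side.** We compute the multiplier of $\psi$ and apply the Proposition. Since $\sigma_A(C(y,q))=C(\sigma_Ay,q-1)$ and $(\sigma_Ay)_{q-1}=y_q$, formula (1) shows that $\sigma_A$ multiplies unstable measures by $J$. By Lemma 1 applied to $\varphi$, $\varphi$ is injective on unstable leaves and maps compact open sets to compact open sets, so it multiplies the measure of every compact open set by $r_S$. Hence $\psi$ has unstable multiplier $\rho=r_S^nJ^m$. The Proposition gives $v_p(r_S^nJ^m)\ge v_p(J)/T>0$ for every $p\mid J$, i.e. for every $p\mid N$. By (c), $r_S$ is rational, so the valuation is an integer and is at least $1$.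

**Step 2: reflection carries the stable side to the unstable side.** Let $(\tau x)_i=x_{-i}$. This is a homeomorphism $X_A\to X_{A^{\mathsf T}}$, since $A^{\mathsf T}(x_{-i},x_{-i-1})=A(x_{-i-1},x_{-i})=1$. The matrix $A^{\mathsf T}$ is primitive with Perron eigenvalue $J$ and right Perron eigenvector $u^{\mathsf T}$, and $\tau\sigma_A\tau^{-1}=\sigma_{A^{\mathsf T}}^{-1}$. So $\tilde\varphi=\tau\varphi\tau^{-1}$ and $\tilde\psi=\tau\psi\tau^{-1}$ are local homeomorphisms commuting with $\sigma_{A^{\mathsf T}}$, and $\tilde\psi$ is positively expansive.

The map $\tau$ carries $W^s(x)$ to $W^u(\tau x)$. It carries the stable cylinder with word $b_{m'}\cdots b_{n'}$ on $[m',n']$, of mass $J^{m'}u_{b_{m'}}$ by (2), to the unstable cylinder whose word occupies $[-n',-m']$ and ends at coordinate $-m'$ with the symbol $b_{m'}$. By (1) for $A^{\mathsf T}$, that cylinder has mass $J^{-(-m')}u_{b_{m'}}$, the same number. So $\tau$ carries $\mu^s$ on $X_A$ to $\mu^u$ on $X_{A^{\mathsf T}}$.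

**Step 3: the stable side.** By Lemma 1 for $\tilde\varphi$, transported by $\tau$, $\varphi$ is injective on stable leaves and maps compact open sets there to compact open sets. So $\ell_S$ applies to all compact open subsets of stable leaves, and $\tilde\varphi$ has unstable multiplier $\ell_S$. Since $\sigma_A$ moves a word at position $[m',n']$ to $[m'-1,n'-1]$, formula (2) shows that it multiplies stable measures by $J^{-1}$. Hence $\tilde\psi$ has unstable multiplier $\ell_S^nJ^{-m}$. The Proposition, applied to $A^{\mathsf T}$ and $\tilde\psi$, gives $v_p(\ell_S^nJ^{-m})>0$ for all $p\mid N$. By (c) this is an integer, hence at least $1$.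

**Step 4: the inequalities.** We have shown $n\,v_p(r_S)+m\,v_p(J)>0$ and $n\,v_p(\ell_S)-m\,v_p(J)>0$ for all $p\mid N$. Divide by $n\,v_p(J)>0$:
$$-\frac{v_p(r_S)}{v_p(J)}<\frac mn<\frac{v_p(\ell_S)}{v_p(J)}\qquad\text{for all }p\mid N,$$
which is (4). $\square$

**Proof of Theorem 1.** $S$ is positively expansive, so Theorem 2 applies with $(n,m)=(1,0)$. It gives $v_p(r_S)\ge1$ and $v_p(\ell_S)\ge1$ for all $p\mid N$. By (a), $v_p(N)=v_p(\ell_S)+v_p(r_S)\ge2$. For primes $p'\nmid N$ we saw in Section 3, from (a) and (c), that $v_{p'}(\ell_S)=v_{p'}(r_S)=0$. Hence $\ell_S$ and $r_S$ are integers whose prime divisors are exactly those of $N$. $\square$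

## 11. Linear automata that realize every admissible triple $(J,\ell,r)$

We now prove Theorem 3.

**Necessity.** By Theorem 1, $\ell_S$ and $r_S$ are integers whose prime divisors are exactly those of $N$, equivalently those of $J$. Since $N>1$, all three of $J,\ell_S,r_S$ are at least $2$, and $N=\ell_Sr_S$ by (a).

**Sufficiency, Step 1: one automaton for each prime.** Let $J=\prod_pp^{j_p}$, $r=\prod_pp^{a_p}$, $\ell=\prod_pp^{b_p}$, with $p$ running over a finite nonempty set of primes and all exponents at least $1$. On $\mathbb F_p^{\mathbb Z}$, with shift $(s_px)_i=x_{i+1}$, let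
$$(\varphi_px)_i=x_{i-b}+x_{i+a},\qquad a=a_p,\ b=b_p .$$
Example 1 is the case $p=2$, $a=b=1$, with $j_2=1$.

**Step 2: $\varphi_p$ is conjugate to the one-sided full shift on $p^{a+b}$ symbols.** The conjugacy is $g_p(x)_t=(\varphi_p^tx)_{[0,a+b-1]}$, $t\ge0$. It is continuous and intertwines $\varphi_p$ with the one-sided shift. To see that it is bijective, we show that every choice of entries in the columns $0,\dots,a+b-1$, for all times $t\ge0$, extends uniquely to an array with
$$X(i,t+1)=X(i-b,t)+X(i+a,t)\qquad(i\in\mathbb Z,\ t\ge0). \tag{9}$$
For a column $n\ge a+b$, relation (9) with $i=n-a$ says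
$$X(n,t)=X(n-a,t+1)-X(n-a-b,t),$$
which involves only columns in $[0,n-1]$. For a column $n\le-1$, relation (9) with $i=n+b$ says
$$X(n,t)=X(n+b,t+1)-X(n+a+b,t),$$
which involves only columns in $[n+1,a+b-1]$. So the columns to the right, and then those to the left, are determined recursively. The relations with $i\ge b$ are each used exactly once in the first way, and those with $i\le b-1$ exactly once in the second way. Hence all relations hold in the array constructed, and $X(\cdot,t)=\varphi_p^t(X(\cdot,0))$. Thus $g_p$ is a continuous bijection of compact Hausdorff spaces, hence a homeomorphism.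

**Step 3: assemble the presentation.** Put $\varphi=\prod_p\varphi_p$, $\sigma=\prod_ps_p^{j_p}$, $g=\prod_pg_p$. Then $g\varphi g^{-1}$ is the one-sided full shift $S_N$ with $N=\prod_pp^{a_p+b_p}=\ell r$; in particular $\varphi$ is a local homeomorphism. The map $F=g\sigma g^{-1}$ is a homeomorphism commuting with $S_N$, hence an automorphism given by a local rule, by Curtis–Hedlund–Lyndon. Let the symbol at position $i$ be the tuple, over $p$, of the words on $s_p$-coordinates $[j_pi,\,j_p(i+1)-1]$. There are $\prod_pp^{j_p}=J$ symbols, and $\sigma$ becomes the two-sided full shift on $J$ symbols, i.e. $\sigma_A$ for the all-ones $J\times J$ matrix $A$. So $(\sigma,\varphi)$ presents $(F,S_N)$ with $h=g^{-1}$.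

**Step 4: compute the multipliers.** Take $u=v=(1,\dots,1)$. For integers $(d_p)$ let $E(x;(d_p))$ be the set of $y$ which, for each $p$, agree with $x$ in component $p$ on $s_p$-coordinates $<d_p$. Since symbols at positions $\le q$ occupy the $s_p$-coordinates $<j_p(q+1)$, we have $C(x,q)=E(x;(j_p(q+1)))$, of $\mu^u$-mass $J^{-q}$. For $q$ so large that $j_p(q+1)\ge d_p$ for all $p$, $E(x;(d_p))$ is a disjoint union of $\prod_pp^{j_p(q+1)-d_p}=J^{q+1}\prod_pp^{-d_p}$ sets $C(\cdot,q)$. So its mass is
$$J^{-q}\cdot J^{q+1}\prod_pp^{-d_p}=J\prod_pp^{-d_p}.$$

Suppose $x,y$ lie in one unstable leaf and their $p$-components have leftmost difference at $d$. Then the $p$-components of $\varphi x,\varphi y$ have leftmost difference at $d-a_p$: the term $x_{i+a}$ first differs at $i=d-a_p$, while the term $x_{i-b}$ differs only at some $i\ge d+b_p$. If the $p$-components are equal, so are those of the images. Hence $\varphi(E(x;(d_p)))\subset E(\varphi x;(d_p-a_p))$. Conversely, a point of the latter set is $\varphi(y)$ with $y\in W^u(x)$ by Lemma 1, part 3, and then the same computation shows $y\in E(x;(d_p))$. So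
$$\varphi(E(x;(d_p)))=E(\varphi x;(d_p-a_p)).$$
Since $\varphi$ is injective on leaves, comparing masses gives $r_\varphi=\prod_pp^{a_p}=r$. By (a), $\ell_\varphi=N/r=\ell$.

For instance, $J=6$ with $(a_2,b_2)=(1,2)$ and $(a_3,b_3)=(2,1)$ gives $r=18$, $\ell=12$, $N=216$.

**Step 5: which $N$ occur.** By Theorem 1, if $S_N$ has an automorphism conjugate to an SFT, then $p^2\mid N$ for all $p\mid N$. Conversely, if $v_p(N)\ge2$ for all $p\mid N$, write $v_p(N)=a_p+b_p$ with $a_p,b_p\ge1$ and use the example above with, say, all $j_p=1$.

**Step 6: in the example, (4) is also sufficient.** By Theorem 2, the inequalities (4) are necessary for $S^nF^m$ to be positively expansive. We show that here they suffice. Let $n\ge1$. Component $p$ of $\varphi^n\sigma^m$ is the linear map $(s_p^{-b}+s_p^{a})^ns_p^{jm}$, with $a=a_p$, $b=b_p$, $j=j_p$. It is a Laurent polynomial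
$$\sum_{e=-\beta}^{\alpha}c_es_p^e,\qquad \alpha=an+jm,\quad -\beta=-bn+jm,\quad c_\alpha=c_{-\beta}=1 .$$
Suppose $\alpha,\beta\ge1$ for every $p$. Fix $p$, suppose that $x$ and all its forward images under component $p$ vanish on $[0,\alpha+\beta-1]$, and let $X(i,t)$ be the space-time array, so $X(i,t+1)=\sum_ec_eX(i+e,t)$. For $n'\ge\alpha+\beta$, the relation with $i=n'-\alpha$ gives
$$X(n',t)=X(n'-\alpha,t+1)-\sum_{e<\alpha}c_eX(n'-\alpha+e,t),$$
which involves only columns in $[0,n'-1]$, because $\alpha\ge1$ and $n'-\alpha-\beta\ge0$. For $n'\le-1$, the relation with $i=n'+\beta$ gives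
$$X(n',t)=X(n'+\beta,t+1)-\sum_{e>-\beta}c_eX(n'+\beta+e,t),$$
which involves only columns in $[n'+1,\alpha+\beta-1]$, because $\beta\ge1$ and $n'+\beta+\alpha\le\alpha+\beta-1$. By induction $X=0$, so $x=0$. By linearity, two points whose forward images agree on $[0,\alpha+\beta-1]$ at all times $t\ge0$ are equal, so each component is positively expansive. Hence so is the finite product $\varphi^n\sigma^m$, and with it its conjugate $S^nF^m$.

The conditions $\alpha,\beta\ge1$ for all $p$ say exactly that $-a_p/j_p<m/n<b_p/j_p$ for all $p$. Since $v_p(r_S)=a_p$, $v_p(\ell_S)=b_p$ and $v_p(J)=j_p$, these are the inequalities (4). So in this example (4) describes exactly the positively expansive $S^nF^m$ with $n\ge1$. For Example 1 the range is $-1<m/n<1$, which excludes $\varphi\sigma$, as found by hand in Section 4. $\square$
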